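# Packing element-disjoint Steiner forests in proper minor-closed families

## 1. A constant fraction of $k$ forests, tested on small graphs

Suppose that any two vertices which must be connected can be joined by $k$ disjoint paths. One would first guess that about $k$ disjoint *forests* exist, each making all the required connections at once; perhaps not exactly $k$, but a constant fraction of $k$. We make this precise for a notion of "disjoint" that lies between edge-disjoint and vertex-disjoint, and then test it.

**Elements.** Let $G=(V,E)$ be an undirected simple graph and let $T\subseteq V$ be a set of *terminals*; the other vertices are *non-terminals*. The *elements* of $G$ are its edges and its non-terminals.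

**Element-connectivity.** For distinct terminals $u,v$, the number $\kappa'_G(u,v)$ is the maximum number of $u$–$v$ paths that are pairwise disjoint in edges and in non-terminals. The paths may share terminals. A set $S\subseteq T$ is *$k$-element-connected* if $\kappa'_G(u,v)\ge k$ for all distinct $u,v\in S$.

For example, let $a,s,b$ be terminals and join them by the four paths $a,1,s$; $a,2,s$; $s,1',b$; $s,2',b$ with non-terminals $1,2,1',2'$. The paths $a,1,s,1',b$ and $a,2,s,2',b$ share only $s$, so $\kappa'(a,b)=2$, although every $a$–$b$ path passes through $s$. If we declare $s$ a non-terminal, then $\kappa'(a,b)=1$, although the same two paths are still edge-disjoint.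

**Steiner forests.** Let $T_1,\dots,T_h\subset V$ be disjoint terminal sets and $T=\bigcup_iT_i$. A *Steiner forest* is a subgraph $F$ of $G$ in which, for each $i$, all vertices of $T_i$ lie in one component of $F$. Steiner forests are *element-disjoint* if no two share an element; they may share terminals.

**Capacities.** Let each element $x$ have a positive integer capacity $c(x)$. The capacitated element-connectivity of $u,v$ is the maximum number of $u$–$v$ paths such that every element $x$ lies on at most $c(x)$ of them, and $T_i$ is $k$-element-connected in the capacitated sense if this number is at least $k$ for all distinct $u,v\in T_i$. A packing of Steiner forests is *capacity-respecting* if every element $x$ belongs to at most $c(x)$ of the forests. Collections of paths or forests are multisets: an edge of capacity $5$ may carry five equal paths. With all capacities $1$ we are back in the uncapacitated setting.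

The guess is that there is a constant $c$ such that $k$-element-connectivity of every $T_i$ always yields $\lfloor k/c\rfloor$ element-disjoint Steiner forests. Here are four tests.

*Two terminals.* If $h=1$ and $T=\{u,v\}$, then $k$ element-disjoint $u$–$v$ paths are $k$ element-disjoint Steiner forests. The guess holds with $c=1$.

*No non-terminals.* If $T=V$, the elements are the edges. For a triangle with $h=1$ and $T=V$ we have $k=2$, but a Steiner forest needs two of the three edges, so there is only one; thus $c=1$ is too optimistic. A constant fraction does exist in general, by a theorem on edge-disjoint forests that we cite in Section 2.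

*Two hubs.* In $K_{2,m}$ with $m\geq 2$, let the $m$ vertices be the terminals ($h=1$) and the two hubs the non-terminals. Two terminals are joined by two element-disjoint paths, one through each hub, and by no more. So $k=2$, and the two stars at the hubs are two element-disjoint Steiner forests.

*All $k$-subsets.* For $k\ge2$ let $G_k$ be the bipartite graph whose non-terminals are the numbers in $[2k-1]=\{1,\dots,2k-1\}$ and whose terminals are all $k$-subsets of $[2k-1]$, forming one terminal set ($h=1$). A terminal $a$ is adjacent to the elements of the set $a$. For $k=2$ this is a $6$-cycle on which terminals and non-terminals alternate.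

*The terminals of $G_k$ are $k$-element-connected.* Let $a\ne b$ be terminals. Each $i\in a\cap b$ gives the path $a,i,b$. Since $|a\setminus b|=|b\setminus a|$, we may match these two sets bijectively. For a matched pair $(i,i')$ with $i\in a\setminus b$ and $i'\in b\setminus a$, choose a $k$-subset $s\supseteq\{i,i'\}$. Then $s\ne a$ because $i'\notin a$, and $s\neq b$ because $i\notin b$; take the path $a,i,s,i',b$. We obtain $|a\cap b|+|a\setminus b|=k$ paths. They use distinct non-terminals, and every edge has exactly one non-terminal end, so they use distinct edges too.

*$G_k$ has no two element-disjoint Steiner forests.* In a Steiner forest each terminal needs a neighbor, so the set $X$ of its non-terminals meets every $k$-subset of $[2k-1]$. Hence $|[2k-1]\setminus X|\le k-1$, that is, $|X|\ge k$. Two disjoint sets of size at least $k$ do not fit into $[2k-1]$.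

So if $\lfloor k/c\rfloor$ forests are guaranteed, then $G_k$ forces $\lfloor k/c\rfloor\le1$, i.e.
$$c>k/2. \tag{1}$$
As $k$ is arbitrary, no absolute constant works and the guess fails. The graphs $G_k$ become more and more complicated as $k$ grows, which leads to a corrected guess: fix a class of sparse graphs and let the constant depend on the class.

## 2. Sparse minors and the statements

A *minor* of $G$ is a graph obtained by deleting vertices and edges and contracting edges (keeping graphs simple). Equivalently, $M$ is a minor of $G$ if one can choose pairwise disjoint, nonempty, connected vertex sets of $G$, called *branch sets*, one for each vertex of $M$, such that for each edge of $M$ some edge of $G$ joins the two branch sets. A family of graphs is *proper minor-closed* if it is closed under taking minors and does not contain all graphs. Planar graphs are an example.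

**Conjecture (Chekuri and Korula, stated in "Some Open Problems in Element-Connectivity").** For every proper minor-closed family $\mathcal G$ there is a constant $c_{\mathcal G}>0$, depending only on $\mathcal G$, such that

(a) for every simple $G\in\mathcal G$, every $k\ge1$ and all disjoint terminal sets $T_1,\dots,T_h\subset V$, each $k$-element-connected in $G$, there are at least $\lfloor k/c_{\mathcal G}\rfloor$ pairwise element-disjoint Steiner forests in $G$;

(b) the same holds with capacities: if each $T_i$ is $k$-element-connected in the capacitated sense, there is a capacity-respecting packing of at least $\lfloor k/c_{\mathcal G}\rfloor$ Steiner forests.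

We prove that the conjecture is true in both cases. Since (a) is (b) with all capacities $1$, only (b) needs proof.

**The parameter $D(G)$.** For a graph $G$ let $D(G)$ be the least integer $D\ge2$ such that every minor of $G$ with at least one vertex has a vertex of degree at most $D$.

For instance $D(G)\le5$ for planar $G$, since minors of planar graphs are planar and a planar graph has a vertex of degree at most $5$. Also recall treewidth. A *tree decomposition* of $G$ is a tree whose nodes carry *bags* (subsets of $V(G)$) such that every vertex is in some bag, every edge lies inside some bag, and for each vertex the nodes whose bags contain it form a subtree. Its width is the largest bag size minus $1$, and the treewidth is the smallest width. Treewidth does not increase under minors, a graph of treewidth $\tau$ has a vertex of degree at most $\tau$, and $K_n$ has treewidth $n-1$. Hence $D(G)\le\max(2,\tau)$ if $G$ has treewidth at most $\tau$.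

We use two cited results.

* **Mader (1967).** For each $t$ there is $D_t$ such that every $K_t$-minor-free simple graph has a vertex of degree at most $D_t$. By Kostochka (1984) and Thomason (1984), one may take $D_t=O(t\sqrt{\log t})$.
* **Lau (*Packing Steiner forests*, IPCO 2005, LNCS 3509, 362–376).** There is an absolute constant $Q$, and $Q=32$ works, such that if $S_1,\dots,S_m$ are disjoint vertex sets of a multigraph and any two vertices of the same $S_i$ are joined by $Qq$ edge-disjoint paths, then there are $q$ pairwise edge-disjoint forests, each having every $S_i$ inside one of its components.

Throughout, $Q$ is an integer, for example $32$.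

**Theorem 1.** Let $G$ be a simple graph with $D=D(G)$, let $c$ be positive integer capacities on the elements, and let $T_1,\dots,T_h$ be disjoint terminal sets, each $k$-element-connected in the capacitated sense. Then there is a capacity-respecting packing of $\lfloor k/(40QD)\rfloor$ Steiner forests.

**Corollary (the conjecture).** Let $\mathcal G$ be a proper minor-closed family and let $H$ be a graph not in $\mathcal G$, with $t=|V(H)|$. Then (a) and (b) hold with $c_{\mathcal G}=40Q\max(2,D_t)$.

*Proof from Theorem 1.* Since $H$ is a subgraph of $K_t$ and $\mathcal G$ is minor-closed, $K_t\notin\mathcal G$. So all minors of members of $\mathcal G$ are $K_t$-minor-free, and by Mader's theorem $D(G)\le\max(2,D_t)$ for all $G\in\mathcal G$. Thus $k/c_{\mathcal G}\le k/(40Q\,D(G))$, and Theorem 1 gives (b), hence (a). $\blacksquare$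

With $Q=32$, Theorem 1 gives the constant $40\cdot32\cdot5=6400$ for planar graphs, $O(\tau)$ for treewidth at most $\tau$ (as $D\leq\max(2,\tau)$), and $O(t\sqrt{\log t})$ for $K_t$-minor-free graphs. The graphs $G_k$ show that a linear dependence on $D$ is needed.

**Theorem 2.**
(i) For every $D\ge3$, any constant $c$ for which (a) holds for all graphs $G$ with $D(G)\le D$, or even just for all graphs of treewidth at most $D$, satisfies $c>D/4$. So the optimal constant is $\Theta(D)$, and for treewidth at most $\tau$ it is $\Theta(\tau)$. For $K_t$-minor-free graphs, $t\ge5$, it is $\Omega(t)$.
(ii) A minor-closed family satisfies (a) (equivalently (b)) with some finite constant if and only if it is proper.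

*Proof from Theorem 1.* The first task is to bound the treewidth of $G_k$. Use one bag $[2k-1]\cup\{a\}$ for each terminal $a$, arranged along a path. Every non-terminal lies in all bags and every terminal in exactly one, and each edge lies in a bag. The bags have size $2k$, so the treewidth is at most $2k-1$. As $2k-1\ge3$, it follows that $D(G_k)\le2k-1$. Since $K_{2k+1}$ has treewidth $2k$, the graph $G_k$ is $K_{2k+1}$-minor-free.

(i) By (1), any class containing $G_k$ has $c>k/2$. For odd $D\ge3$ take $k=(D+1)/2$, and for even $D\ge4$ take $k=D/2$. In both cases $k\ge2$ and $2k-1\le D$, so $G_k$ has treewidth at most $D$ and $D(G_k)\leq D$, and $c>k/2\ge D/4$. For $K_t$ with $t\ge5$ take $k=\lfloor(t-1)/2\rfloor\ge2$; then $2k+1\le t$, so $G_k$ is $K_t$-minor-free and $c>k/2$. The upper bounds are Theorem 1.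

(ii) For a proper family, the Corollary gives (b) and (a). A minor-closed family that is not proper contains all graphs, so it contains $G_k$ for every $k$, and (1) would force $c>k/2$ for every $k$. So (a) fails, and (b) with it. $\blacksquare$

*Remark (large connectivity).* In the capacitated setting the lower bound does not depend on $k$ being small. Give all elements of $G_k$ capacity $s$. Repeating each of the $k$ paths above $s$ times shows that the connectivity is at least $ks$. Each Steiner forest contains at least $k$ non-terminals, and the total capacity of the non-terminals is $s(2k-1)$, so a packing has at most $s(2k-1)/k<2s$ forests. Hence $\lfloor ks/c\rfloor<2s$ for all $s$, and so $c\ge k/2$.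

It remains to prove Theorem 1.

## 3. Lau's theorem and non-terminals of degree at most $2c+1$

Element-disjoint paths are edge-disjoint, so in the uncapacitated case Lau's theorem applies to $G$ itself and gives $\lfloor k/Q\rfloor$ edge-disjoint Steiner forests. They may all pass through the same non-terminal. There is one situation in which they cannot.

*Suppose every non-terminal has degree at most $3$.* Take each forest inclusion-minimal. Then a non-terminal in a forest has degree at least $2$ in it, because a non-terminal leaf could be deleted. Two edge-disjoint forests sharing a non-terminal $v$ would use at least four edges at $v$. So the forests are element-disjoint. In general, if $v$ has degree at most $2c(v)+1$ in a multigraph, then at most $c(v)$ of the edge-disjoint minimal forests contain $v$.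

This suggests a plan: *thin* the graph. Choose integer multiplicities $\hat x_e\ge0$ such that each non-terminal has degree at most $2c(v)+1$, while every cut that splits some $T_i$ still contains of order $k$ edges. Then apply Lau's theorem. As stated, the plan fails for two separate reasons.

* *Density.* In $G_4$ there are $\binom74=35$ terminals and $7$ non-terminals, with unit capacities. Each terminal needs at least one edge, every edge has exactly one end of each kind, and the non-terminals together may have at most $7\cdot3=21$ edges. So not even cuts of size $1$ survive. As $G_4$ has only one element-disjoint Steiner forest, the sparsity of $G$ must enter here.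
* *High capacity.* In $K_{2,m}$ with terminals on the $m$-side give every element capacity $s$. Then $k=2s$, and a good packing exists: $s$ copies of each of the two stars. But a multigraph with hub degrees at most $2s+1$ has at most $4s+2$ edges, so if $m>4s+2$ some terminal is isolated. The graph is sparse ($D=2$, since the treewidth is at most $2$). The trouble is that each hub has capacity comparable to $k$. Such elements need no protection: a packing of fewer than $k/(2D)$ forests cannot overload an element of capacity at least $k/(2D)$.

So we bound degrees only at elements of capacity less than $k/(2D)$. What remains to be shown is that, with this exemption, thinning is possible. We do it fractionally first, by computing the dual of a linear program, and the sparsity of minors enters through one counting inequality. Then we round.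

From now on let $G,c,T_1,\dots,T_h,k,D$ be as in Theorem 1 and put
$$\varepsilon=\tfrac1{10},\qquad j=\Big\lfloor\frac{\varepsilon k}{4D}\Big\rfloor=\Big\lfloor\frac k{40D}\Big\rfloor .$$
If $j=0$, there is nothing to pack. If all $|T_i|\le1$, then the vertex set $T$ without edges is a Steiner forest without elements, and we repeat it as often as we like. So assume $j\ge1$ and that some $|T_i|\ge2$.

## 4. The graph $\Gamma$ and the sets that split a terminal set

Edges are elements too, and it is convenient to turn them into vertices. We also want no edge to have two protected ends, so we insert spacers.

**The auxiliary graph.** Replace every edge $e=uv$ of $G$ by a path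
$$u,\ z_{e,u},\ n_e,\ z_{e,v},\ v$$
and call the result $\Gamma$. Put $c(n_e):=c(e)$. Let $N$ consist of all non-terminals $v\in V(G)\setminus T$ with $c(v)<k/(2D)$ and all $n_e$ with $c(e)<k/(2D)$. Let $Z=V(\Gamma)\setminus N$; it contains $T$ and all the vertices $z_{e,u}$.

For the $6$-cycle $G_2$, for instance, $\Gamma$ is a $24$-cycle in which every second vertex is a spacer. In general every edge of $\Gamma$ contains a spacer $z_{e,u}$, so *every edge of $\Gamma$ has at most one end in $N$*.

**(4.1)** *Let $R\subseteq N$, let $t\ne t'$ lie in the same $T_i$, and suppose that every $t$–$t'$ path of $\Gamma$ meets $R$. Then $c(R)\ge k$.*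

*Proof.* There are $k$ $t$–$t'$ paths in $G$ respecting the capacities. Each corresponds to a $t$–$t'$ path of $\Gamma$, which meets $R$; so the path in $G$ uses an element whose vertex is in $R$. An element $x$ is used by at most $c(x)$ of the paths. Hence $k\le c(R)$. $\blacksquare$

**Splitting sets.** A set $S\subseteq V(\Gamma)$ *splits* $T_i$ if $S\cap T_i\ne\emptyset\ne T_i\setminus S$. Let $\mathcal S$ be the family of sets that split some $T_i$.

The family $\mathcal S$ is closed under complement. Moreover, *if $A,B$ are disjoint and $A\cup B\in\mathcal S$, then $A\in\mathcal S$ or $B\in\mathcal S$*: if $A\cup B$ splits $T_i$, then one of $A,B$ contains a vertex of $T_i$, and it misses the vertices of $T_i$ outside $A\cup B$. Write $\delta(S)$ for the set of edges with exactly one end in $S$.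

**(4.2)** *If $S,S'\in\mathcal S$, then $\{S\cap S',S\cup S'\}\subseteq\mathcal S$ or $\{S\setminus S',S'\setminus S\}\subseteq\mathcal S$. If $S\in\mathcal S$ and $S'$ is arbitrary, then $S\cap S'\in\mathcal S$ or $S\setminus S'\in\mathcal S$.*

*Proof.* The second statement is the disjoint-union property for $S=(S\cap S')\cup(S\setminus S')$. For the first let
$$P=S\cap S',\quad A=S\setminus S',\quad B=S'\setminus S,\quad O=V(\Gamma)\setminus(S\cup S').$$
Note that $O\in\mathcal S$ if and only if $S\cup S'\in\mathcal S$. If the statement failed, one of $P,O$ and one of $A,B$ would be outside $\mathcal S$. By the disjoint-union property their union would be outside $\mathcal S$. But $P\cup A=S$, $P\cup B=S'$, $O\cup A=V(\Gamma)\setminus S'$ and $O\cup B=V(\Gamma)\setminus S$ all belong to $\mathcal S$, a contradiction. $\blacksquare$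

## 5. Fractional thinning through a laminar dual solution

**Lemma 1.** There is $x\in\mathbb R_{\ge0}^{E(\Gamma)}$ with
$$x(\delta(S))\ge1\quad(S\in\mathcal S),\qquad x(\delta(v))\le\frac{4D}k\,c(v)\quad(v\in N).$$

**A model case.** Let $G=K_{2,k}$ with $k\ge5$, unit capacities, the two vertices $s,t$ of the small side as terminals ($h=1$), and the $k$ other vertices as non-terminals. Then $D=2$ and $1<k/4=k/(2D)$, so all elements are in $N$. Putting $x_e=1/k$ on every edge of $\Gamma$ gives every cut between $s$ and $t$ weight at least $1$, and each $v\in N$ gets $2/k$. We return to this example when the dual appears.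

**Step 1: one layer of disjoint sets.** *This step isolates the only place where sparsity is used: a family of disjoint sets, each with expensive neighborhood in $N$, cannot be large.*

**(5.1)** *Let $\mathcal K$ be a family of pairwise disjoint sets $K\subseteq V(\Gamma)$, each connected in $\Gamma$ and containing a terminal. Let $R\subseteq N$ be disjoint from all of them, and suppose that for every $K\in\mathcal K$ the set $N_\Gamma(K)$ of neighbors of $K$ outside $K$ satisfies $N_\Gamma(K)\subseteq R$ and $c(N_\Gamma(K))\ge k$. Then*
$$\frac k2\,|\mathcal K|\le D\,c(R).$$

*Proof.* Let $\Lambda$ be the simple bipartite graph on $\mathcal K\cup R$ in which $K$ is adjacent to the vertices of $N_\Gamma(K)$. We claim that *every nonempty subgraph of $\Lambda$ has a vertex of degree at most $D$*.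

If the subgraph contains some $n_e$, then this vertex has degree at most $2\le D$: its only neighbors in $\Gamma$ are two vertices $z_{e,u},z_{e,v}$, and each lies in at most one member of $\mathcal K$. Otherwise it is a subgraph of $\Lambda_0=\Lambda-\{n_e\}_e$. We show that $\Lambda_0$ is a minor of $G$, with branch sets $K\cap V(G)$ for $K\in\mathcal K$ and $\{v\}$ for $v\in R\cap V(G)$; then the claim follows from the definition of $D=D(G)$, since a subgraph of a minor is a minor. The branch sets are pairwise disjoint. Three points need checking.

* $K\cap V(G)$ is nonempty, because $K$ contains a terminal.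
* $K\cap V(G)$ is connected in $G$: the vertices $z_{e,u}$ and $n_e$ have degree $2$ in $\Gamma$, so a path of $\Gamma[K]$ between two vertices of $V(G)$ traverses whole subdivided edges and yields a path of $G$ inside $K\cap V(G)$.
* Let $v\in R\cap V(G)$ be adjacent to $K$ in $\Gamma$. Then $z_{e,v}\in K$ for some edge $e=uv$ of $G$. Let $t\in K$ be a terminal. A path in $\Gamma[K]$ from $z_{e,v}$ to $t$ cannot use $v\notin K$, so it must start $z_{e,v},n_e,z_{e,u},u$. Hence $u\in K\cap V(G)$, and $uv\in E(G)$ joins the two branch sets.

This proves the claim. Now repeatedly remove from $\Lambda$ a vertex of degree at most $D$ in the remaining graph, and orient its remaining edges away from it. We obtain an orientation of $\Lambda$ with all outdegrees at most $D$.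

Fix $K\in\mathcal K$. It has at most $D$ out-neighbors, each of capacity less than $k/(2D)$, because $R\subseteq N$. So the out-neighbors have total capacity at most $k/2$. As $c(N_\Gamma(K))\ge k$, the in-neighbors of $K$ have total capacity at least $k/2$. On the other hand, each $v\in R$ is an in-neighbor of at most $D$ sets $K$. Therefore
$$\frac k2|\mathcal K|\le\sum_{K\in\mathcal K}\ \sum_{v\to K}c(v)\le D\sum_{v\in R}c(v).\qquad\blacksquare$$

This is where the threshold $k/(2D)$ comes from: $D$ elements of $N$ never make up more than half of a cut of capacity $k$.

**Step 2: the dual program.** *This step turns Lemma 1 into an upper bound on a weighted family of cuts.* Consider the linear program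
$$\min\ \mu:\qquad x(\delta(S))\ge1\ (S\in\mathcal S),\quad \mu\,c(v)-x(\delta(v))\ge0\ (v\in N),\quad x\ge0,\ \mu\ge0 .$$
It is feasible: each $T_i$ lies in one component of $\Gamma$ (as $k\ge1$), so every $S\in\mathcal S$ has $\delta(S)\ne\emptyset$, and $x\equiv1$ with large $\mu$ works. It is bounded below by $0$. Its dual has variables $y_S$ for the cuts and $w_v$ for the vertices of $N$:
$$\max\sum_Sy_S:\qquad \sum_{S:\,e\in\delta(S)}y_S\le\sum_{v\in e\cap N}w_v\ \ (e\in E(\Gamma)),\quad \sum_{v\in N}c(v)w_v\le1,\quad y,w\ge0. \tag{2}$$
By strong duality both optima exist and are equal. So it suffices to show that $\sum_Sy_S\le4D/k$ *for some optimal dual solution*; then a primal optimum $(x,\mu)$ has $\mu\le4D/k$, which is Lemma 1.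

*The model case.* For $K_{2,k}$ put $w_v=1/k$ on the $k$ middle vertices and $w=0$ on all $n_e$. Let $S_1$ consist of $s$ and everything strictly between $s$ and the middle vertices, let $S_2$ be $S_1$ together with the middle vertices, and put $y_{S_1}=y_{S_2}=1/k$. An edge of $\delta(S_1)\cup\delta(S_2)$ has a middle vertex as an end and lies in only one of the two cuts, so (2) holds, and $\sum c(v)w_v=1$. The value is $2/k$, equal to the primal value found above, so both solutions are optimal. Note that the two sets are nested, so (5.1) cannot be applied to both at once. In general the sets may even cross. Steps 3 and 4 deal with these two difficulties.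

**Step 3: uncrossing.** *This step finds an optimal dual solution with laminar support.* A family of sets is *laminar* if any two of its members are disjoint or nested; for instance $\{1\},\{1,2\},\{3\}$ form a laminar family, while $\{1,2\},\{2,3\}$ do not.

Let $(y,w)$ be an optimal dual solution and fix a vertex $r\in V(\Gamma)$. Since $\delta(S)=\delta(V(\Gamma)\setminus S)$ and $\mathcal S$ is closed under complement, we may move the weight of each set containing $r$ to its complement. Now fix $w$ and consider all $y$ supported on $\{S\in\mathcal S:r\notin S\}$ that are dual feasible with this $w$ and have the optimal value. They form a nonempty compact polytope. Among them, first minimize $\sum y_S|S|$, and subject to that, maximize $\sum y_S|S|^2$.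

Suppose that $y_S,y_{S'}>0$ and that $S\cap S'$, $S\setminus S'$, $S'\setminus S$ are all nonempty. By (4.2) one of the pairs $\{S\setminus S',S'\setminus S\}$, $\{S\cap S',S\cup S'\}$ lies in $\mathcal S$; all these sets avoid $r$. Shift the amount $\min(y_S,y_{S'})$ from each of $S,S'$ to each set of that pair. The value does not change. Feasibility is preserved, because every edge satisfies
$$\chi_{\delta(S\setminus S')}+\chi_{\delta(S'\setminus S)}\le\chi_{\delta(S)}+\chi_{\delta(S')},\qquad \chi_{\delta(S\cap S')}+\chi_{\delta(S\cup S')}\le\chi_{\delta(S)}+\chi_{\delta(S')}. \tag{3}$$
The first kind of shift strictly decreases $\sum y_S|S|$, since $S\cap S'\ne\emptyset$. The second kind preserves $\sum y_S|S|$, since $|S\cap S'|+|S\cup S'|=|S|+|S'|$, and strictly increases $\sum y_S|S|^2$: the smaller of the two sizes has become strictly smaller and the larger one strictly larger, with the same sum. Both contradict the choice of $y$. So $\mathcal L=\{S:y_S>0\}$ is laminar. From now on $(y,w)$ is this optimal solution.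

**Step 4: slicing into layers.** *This step cuts the nested family into layers, each consisting of disjoint sets, so that $\sum y_S$ becomes an integral of layer sizes.* For $S\in\mathcal L$ let
$$lo(S)=\sum_{S'\in\mathcal L,\ S'\supsetneq S}y_{S'},\qquad hi(S)=lo(S)+y_S,$$
and for $\rho>0$ let $\mathcal L_\rho=\{S\in\mathcal L:lo(S)<\rho\le hi(S)\}$. If $S\subsetneq S'$, then $lo(S)\ge hi(S')$, so $S$ and $S'$ are not both in $\mathcal L_\rho$. By laminarity *the members of $\mathcal L_\rho$ are pairwise disjoint*. Since the interval of $S$ has length $y_S$,
$$\int_0^\infty|\mathcal L_\rho|\,d\rho=\sum_Sy_S. \tag{4}$$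

For a vertex $u$ let $dep(u)=\sum_{S\in\mathcal L,\,S\ni u}y_S$. The members of $\mathcal L$ containing $u$ form a chain, and every superset in $\mathcal L$ of such a member contains $u$ too; so their intervals $(lo,hi]$ tile $(0,dep(u)]$, the largest member coming first. For $v\in N$ let
$$I_v=[dep(v)-w_v,\ dep(v)+w_v],\qquad N_\rho=\{v\in N:\rho\in I_v\}.$$

In the model case, with $r=t$, we have $hi(S_2)=1/k=lo(S_1)$ and $hi(S_1)=2/k$. So $\mathcal L_\rho=\{S_2\}$ for $0<\rho\le1/k$ and $\mathcal L_\rho=\{S_1\}$ for $1/k<\rho\le2/k$. A middle vertex $v$ has $dep(v)=1/k$ and $I_v=[0,2/k]$, so it belongs to $N_\rho$ for all these $\rho$. The middle vertices are exactly what separates $s$ from $t$ in each layer. The next statement says that this always happens.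

**(5.2)** *If $S\in\mathcal L_\rho$ and $uv\in E(\Gamma)$ with $u\in S$, $v\notin S$, then $uv$ has an end in $N$, and this end lies in $N_\rho$.*

*Proof.* As $uv\in\delta(S)$ and $y_S>0$, the left side of (2) for $e=uv$ is positive. So $uv$ has an end $n\in N$, and only one. Let $\beta$ be the total $y$-weight of the members of $\mathcal L$ containing both $u$ and $v$. In the chain of $u$, these are the largest members: if $S_1\ni u,v$ and $S_2\ni u$, $S_2\not\ni v$, then the two are nested and $S_2\subsetneq S_1$. So the members containing $u$ but not $v$ tile $(\beta,dep(u)]$. One of them is $S$, hence $\rho\in(\beta,dep(u)]$. Likewise the members containing $v$ but not $u$ tile $(\beta,dep(v)]$. The members $S'$ with $uv\in\delta(S')$ are exactly those containing one of $u,v$, so (2) reads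
$$(dep(u)-\beta)+(dep(v)-\beta)\le w_n .$$
Both terms are nonnegative, so the interval $[\beta,\max(dep(u),dep(v))]$ has length at most $w_n$. It contains $\rho$ and $dep(n)$, since $n\in\{u,v\}$. Hence $|\rho-dep(n)|\le w_n$, that is, $n\in N_\rho$. $\blacksquare$

**Step 5: counting in each layer and integrating.** *This step applies (5.1) to $\mathcal L_\rho$ with $R=N_\rho$.* Fix $\rho>0$. For $S\in\mathcal L_\rho$ choose $i$ such that $S$ splits $T_i$, and choose $t\in S\cap T_i$, $t'\in T_i\setminus S$. Since $t\in T\subseteq Z$, we have $t\notin N_\rho$. Let $K_S$ be the component of $\Gamma[S\setminus N_\rho]$ containing $t$.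

*We claim $N_\Gamma(K_S)\subseteq N_\rho$.* Let $x\notin K_S$ be a neighbor of some $u\in K_S$. If $x\in S$, then $x\in N_\rho$, for otherwise $x$ would belong to the component $K_S$. If $x\notin S$, then by (5.2) the edge $ux$ has an end in $N_\rho$. It is not $u$, so it is $x$.

Every $t$–$t'$ path starts in $K_S$ and ends outside it, because $t'\notin S$; so it meets $N_\Gamma(K_S)$. By (4.1), $c(N_\Gamma(K_S))\ge k$. The sets $K_S$, $S\in\mathcal L_\rho$, are pairwise disjoint because the sets $S$ are; they are connected, contain terminals and are disjoint from $N_\rho$. So (5.1) gives
$$\frac k2|\mathcal L_\rho|\le D\sum_{v\in N_\rho}c(v)\qquad(\rho>0).$$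
Integrate over $\rho>0$. Each $v\in N$ belongs to $N_\rho$ for a set of $\rho$ of length at most $|I_v|=2w_v$. With (4) and $\sum c(v)w_v\le1$,
$$\frac k2\sum_Sy_S\le D\sum_{v\in N}2w_vc(v)\le2D .$$
So $\sum_Sy_S\le4D/k$, which proves Lemma 1. $\blacksquare$

## 6. Iterative rounding

Multiply the vector of Lemma 1 by $j$. The cuts in $\mathcal S$ then have weight at least $j$, and $x(\delta(v))\le\frac{4Dj}kc(v)\le\varepsilon c(v)$ for $v\in N$. Rounding up every positive coordinate would preserve the cuts but could ruin the degrees: a vertex may have very many edges of tiny weight. We round up only coordinates that are at least $\frac15$, and show that when none is left, a degree constraint can be dropped cheaply.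

**Lemma 2.** There is $\hat x\in\mathbb Z_{\ge0}^{E(\Gamma)}$ with $\hat x(\delta(S))\ge j$ for all $S\in\mathcal S$ and $\hat x(\delta(v))\le2c(v)+1$ for all $v\in N$.

**Step 1: the procedure.** *This step describes the rounding, assuming the Claim in Step 3.* Let $f_0(S)=j$ for $S\in\mathcal S$ and $f_0(S)=0$ for all other $S\subseteq V(\Gamma)$. We maintain a set $E'$ of undecided edges (initially $E(\Gamma)$), integers $\hat x_e$ (initially $0$), a set $W\subseteq N$ (initially $N$), and reals $b_v$ for $v\in W$ (initially $\varepsilon c(v)$). Put $f(S)=f_0(S)-\hat x(\delta(S))$ and
$$P=\big\{x\in\mathbb R^{E'}_{\ge0}:\ x(\delta_{E'}(S))\ge f(S)\ \ \forall S\subseteq V(\Gamma),\quad x(\delta_{E'}(v))\le b_v\ \ \forall v\in W\big\}.$$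
Initially $P\ne\emptyset$, as we have just seen. While $E'\ne\emptyset$, take an extreme point $x$ of $P$, which exists because $P$ is a nonempty polyhedron inside $\mathbb R^{E'}_{\ge0}$, and do one of the following.

1. If some $x_e=0$: delete $e$ from $E'$.
2. Else, if some $x_e\ge\frac15$: set $\hat x_e=\lceil x_e\rceil$ and delete $e$ from $E'$. If $e$ has an end $v\in N$ and $v\in W$, replace $b_v$ by $b_v-x_e$.
3. Else: choose $v\in W$ with $1\le|\delta_{E'}(v)|\le3$, which exists by the Claim. Set $\hat x_e=1$ for all $e\in\delta_{E'}(v)$, delete these edges from $E'$, and delete $v$ from $W$.

In each case *the restriction of $x$ to the new $E'$ lies in the new $P$*. In case 1 nothing changes in the sums. In case 2, for $e\in\delta(S)$ the left side of the cut constraint drops by $x_e$ and the right side by $\lceil x_e\rceil\ge x_e$; in the degree constraint of $v$ both sides drop by $x_e$. In case 3 each edge $e$ removed has $x_e<\frac15<1$, so a cut constraint loses at most as much on the left as on the right; the constraint of $v$ is gone, and the other ends of these edges are in $Z$, so no other degree constraint is affected. In particular $P$ stays nonempty, and $b_v\ge0$ for $v\in W$ throughout. Each round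 removes an edge from $E'$, so the procedure ends.

**Step 2: the output.** *This step checks the two properties in Lemma 2.* At the end $E'=\emptyset$ and $P\ne\emptyset$, so all left sides are $0$ and $f(S)\le0$ for all $S$. That is, $\hat x(\delta(S))\ge j$ for $S\in\mathcal S$.

Let $v\in N$. Edges at $v$ rounded in case 2 while $v\in W$ contribute $\sum\lceil x_e\rceil\le5\sum x_e$, because $\lceil x\rceil\le5x$ for $x\ge\frac15$: if $x\le1$ the left side is $1$, and if $x>1$ it is less than $x+1<2x$. The sum of these $x_e$ is at most the initial value of $b_v$, since $b_v\ge0$ throughout, so the contribution is at most $5\varepsilon c(v)=c(v)/2$. If $v$ is chosen in case 3, this contributes at most $3$ more, and afterwards $v$ has no undecided edge. Hence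
$$\hat x(\delta(v))\le\lfloor c(v)/2\rfloor+3\le2c(v)+1 .$$
The last inequality is an equality $3=3$ for $c(v)=1$, and for $c(v)\ge2$ it follows from $\frac32c(v)\ge3>2$. This proves Lemma 2, given the Claim.

**Step 3: the Claim.** *It remains to show that case 3 never gets stuck.*

**Claim.** If $x$ is an extreme point of $P$, $E'\ne\emptyset$ and $0<x_e<\frac15$ for all $e\in E'$, then some $v\in W$ has $1\le|\delta_{E'}(v)|\le3$.

Suppose not: *every $v\in W$ with $\delta_{E'}(v)\ne\emptyset$ has $|\delta_{E'}(v)|\ge4$.* Write $\delta=\delta_{E'}$, and let $\chi(S)\in\{0,1\}^{E'}$ be the characteristic vector of $\delta(S)$. The plan is to describe $x$ by $|E'|$ independent tight constraints coming from a laminar family, and then to count edge ends: there will be too few.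

**Step 3a: tight sets uncross.** *For all $S,S'\subseteq V(\Gamma)$ we have*
$$f(S)+f(S')\le f(S\cap S')+f(S\cup S')\quad\text{or}\quad f(S)+f(S')\le f(S\setminus S')+f(S'\setminus S).$$
First consider $f_0$. If $S,S'\in\mathcal S$, use the first part of (4.2). If exactly one is in $\mathcal S$, say $S$, the left side is $j$, and by the second part of (4.2) $S\cap S'$ or $S\setminus S'$ is in $\mathcal S$; since $f_0\ge0$, the first or second inequality holds. If neither is in $\mathcal S$, the left side is $0$. Now $f=f_0-\hat x(\delta(\cdot))$, and by (3) the cut function $\hat x(\delta(\cdot))$ satisfies both reverse inequalities, so subtracting it preserves whichever inequality holds.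

Call $S$ *tight* if $x(\delta(S))=f(S)$. Let $S,S'$ be tight and suppose the first alternative holds. Then
$$f(S)+f(S')\le f(S\cap S')+f(S\cup S')\le x(\delta(S\cap S'))+x(\delta(S\cup S'))\le x(\delta(S))+x(\delta(S'))=f(S)+f(S').$$
So equality holds throughout: $S\cap S'$ and $S\cup S'$ are tight. Moreover, the coordinatewise inequality (3) has become an equality after weighting with $x$, and $x>0$, so $\chi(S)+\chi(S')=\chi(S\cap S')+\chi(S\cup S')$. In the second alternative, in the same way, $S\setminus S'$ and $S'\setminus S$ are tight and $\chi(S)+\chi(S')=\chi(S\setminus S')+\chi(S'\setminus S)$.

**Step 3b: a laminar family spans (Jain 2001).** Say that two sets *cross* if their intersection and both differences are nonempty. Let $\mathcal M$ be an inclusion-maximal laminar family of tight sets. *Then $\chi(S)\in\mathrm{span}(\mathcal M):=\mathrm{span}\{\chi(L):L\in\mathcal M\}$ for every tight $S$.*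

Otherwise choose a tight $S$ with $\chi(S)\notin\mathrm{span}(\mathcal M)$ that crosses as few members of $\mathcal M$ as possible. Since $S\notin\mathcal M$ and $\mathcal M$ is maximal, $S$ crosses some $L\in\mathcal M$. By Step 3a applied to $S$ and $L$, and since $\chi(L)$ is in the span while $\chi(S)$ is not, one of $S\cap L,\ S\cup L,\ S\setminus L,\ L\setminus S$ is tight with vector outside the span. None of these four sets crosses $L$. We check that any $L'\in\mathcal M\setminus\{L\}$ crossing one of them crosses $S$. By laminarity there are three cases.

* $L'\cap L=\emptyset$. Then $L'$ is disjoint from $S\cap L$ and $L\setminus S$, so it can cross only $S\cup L$ or $S\setminus L$. In both cases $L'\cap S\ne\emptyset$ and $L'\setminus S\ne\emptyset$, because $L'$ misses $L$. Also $S\setminus L'\supseteq S\cap L\ne\emptyset$.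
* $L'\subsetneq L$. Then $L'\subseteq S\cup L$ and $L'\cap(S\setminus L)=\emptyset$, so $L'$ can cross only $S\cap L$ or $L\setminus S$. In both cases $L'$ meets $S\cap L$ and $L\setminus S$, so $L'\cap S\ne\emptyset\ne L'\setminus S$. Also $S\setminus L'\supseteq S\setminus L\ne\emptyset$.
* $L\subsetneq L'$. Then $L'$ contains $S\cap L$ and $L\setminus S$, so it can cross only $S\cup L$ or $S\setminus L$. In both cases the part of that set outside $L'$ is $S\setminus L'$, so $S\setminus L'\ne\emptyset$. Also $S\cap L'\supseteq S\cap L\ne\emptyset$. Finally $L'\setminus S\ne\emptyset$: if $L'$ crosses $S\cup L$, because $L'\not\subseteq S\cup L$; if $L'$ crosses $S\setminus L$, because $L'\setminus S\supseteq L\setminus S\ne\emptyset$.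

So the new set crosses only members that $S$ crosses, and it does not cross $L$. It crosses strictly fewer members than $S$, a contradiction.

**Step 3c: a basis.** *This step extracts $|E'|$ independent constraints.* At an extreme point the rows of the constraints that hold with equality span the whole space. Since $x>0$, no nonnegativity constraint holds with equality, so the rows $\chi(S)$ of tight sets and the rows $\chi(\{v\})$ with $v\in W$, $x(\delta(v))=b_v$, span $\mathbb R^{E'}$. By Step 3b the former may be restricted to $S\in\mathcal M$. Hence there are $\mathcal L'\subseteq\mathcal M$ and $W'\subseteq W$ such that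
$$\{\chi(S)\}_{S\in\mathcal L'}\ \cup\ \{\chi(\{v\})\}_{v\in W'}\quad\text{is a basis of }\mathbb R^{E'} .$$
Let $\mathcal F=\mathcal L'\cup\{\{v\}:v\in W'\}$. The basis vectors are nonzero and distinct, so no set occurs twice, $\emptyset\notin\mathcal F$, and $|\mathcal F|=|E'|$. The family $\mathcal F$ is laminar, because a singleton crosses nothing.

For $v\in W'$ we have $\delta(v)\ne\emptyset$, so $|\delta(v)|\ge4$ by assumption. For $S\in\mathcal L'$ the number $f(S)=x(\delta(S))$ is an integer, and it is positive since $\delta(S)\ne\emptyset$ and $x>0$. As all $x_e<\frac15$, five edges do not suffice, so $|\delta(S)|\ge6$.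

**Step 3d: counting edge ends.** *This step contradicts $|\mathcal F|=|E'|$.* Each $e\in E'$ puts one token on each of its two ends. We show by induction on $|F|$: *for every $F\in\mathcal F$ the tokens on the vertices of $F$ can be distributed so that each member of $\mathcal F$ properly inside $F$ gets at least $2$ and $F$ gets at least $4$.* The *children* of $F$ are the maximal members of $\mathcal F$ properly inside $F$; they are pairwise disjoint.

* $F=\{v\}$ with $v\in W'$. There are $|\delta(v)|\ge4$ tokens on $v$, and no members properly inside $F$.
* $F\in\mathcal L'$ minimal in $\mathcal F$. Each edge of $\delta(F)$ has one end in $F$, so there are at least $6$ tokens.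
* $F\in\mathcal L'$ with at least two children. Each child has at least $4$ tokens, keeps $2$ and passes $2$ to $F$.
* $F\in\mathcal L'$ with exactly one child $R=\{v\}$, $v\in W'$. There are at least $|\delta(F)|\ge6$ tokens on $F$. Give $2$ tokens on $v$ to $\{v\}$, which has no members properly inside it, and the rest to $F$.
* $F\in\mathcal L'$ with exactly one child $R\in\mathcal L'$. The child $R$ keeps $2$ tokens and passes $2$ to $F$; we need two more, from $F\setminus R$. Every edge of $\delta(F)\triangle\delta(R)$ has exactly one end in $F\setminus R$: an edge in $\delta(F)\setminus\delta(R)$ has its end in $F$ outside $R$, since otherwise it would leave $R$; an edge in $\delta(R)\setminus\delta(F)$ has one end in $R\subseteq F$, hence both ends in $F$, and the other end is in $F\setminus R$. The symmetric difference is nonempty, as $\chi(F)\ne\chi(R)$. It is not a single edge $e$, since then $f(F)-f(R)=x(\delta(F))-x(\delta(R))=\pm x_e$ would not be an integer. So it has at least two edges, and $F\setminus R$ carries at least $2$ tokens.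

The maximal members of $\mathcal F$ are disjoint, and $\mathcal F\ne\emptyset$ because $|\mathcal F|=|E'|>0$. Each member gets at least $2$ tokens, and a maximal one gets at least $4$. Hence
$$2|E'|\ge2|\mathcal F|+2=2|E'|+2,$$
a contradiction. This proves the Claim and Lemma 2. $\blacksquare$

## 7. From edge-disjoint forests in $\hat\Gamma$ to a packing in $G$

We now prove Theorem 1. Let $\hat\Gamma$ be the multigraph on $V(\Gamma)$ with $\hat x_e$ copies of each edge $e$, where $\hat x$ is given by Lemma 2.

**Step 1: edge-disjoint forests.** *This step applies Lau's theorem.* If $u\ne v$ lie in the same $T_i$, then every set containing exactly one of them belongs to $\mathcal S$, so every cut of $\hat\Gamma$ separating them has at least $j$ edges. By Menger's theorem $u,v$ are joined by $j$ edge-disjoint paths in $\hat\Gamma$. Let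
$$q=\lfloor j/Q\rfloor=\lfloor k/(40QD)\rfloor .$$
As $Qq\le j$, Lau's theorem, applied to those $T_i$ with $|T_i|\ge2$, gives $q$ pairwise edge-disjoint forests $F_1,\dots,F_q$ in $\hat\Gamma$, each having every such $T_i$ inside one of its components. Replace each $F_l$ by an inclusion-minimal subgraph with this property. Then it has no isolated vertices and is acyclic, and each of its vertices outside $T$ has degree at least $2$ in it, since a leaf outside $T$ could be deleted. Being acyclic, $F_l$ never uses two parallel edges.

**Step 2: capacities.** *This step counts how many forests contain a given vertex.* A vertex $v\in N$ is outside $T$, so each forest containing it uses at least two edges at $v$. By Lemma 2 it lies in at most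
$$\Big\lfloor\frac{\hat x(\delta(v))}2\Big\rfloor\le\Big\lfloor\frac{2c(v)+1}2\Big\rfloor=c(v)$$
of the forests. An element whose vertex is in $Z$ has capacity at least $k/(2D)\ge j\ge q$, so it cannot be overloaded by $q$ forests.

**Step 3: back to $G$.** *This step shows that each $F_l$ is a subdivided subgraph of $G$.* The vertices $z_{e,u}$ and $n_e$ are outside $T$ and have two neighbors in $\Gamma$. If one of them lies in $F_l$, it has degree at least $2$ there, and at most one edge goes to each neighbor; so it has degree exactly $2$ and both its neighbors lie in $F_l$. Going on along the path that replaces $e$, we see that the whole path, including its ends, lies in $F_l$. Hence $F_l$ is the subdivision of the subgraph $F'_l$ of $G$ with vertex set $V(F_l)\cap V(G)$ and edge set $\{e:n_e\in V(F_l)\}$.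

Each $T_i$ with $|T_i|\ge2$ lies in one component of $F'_l$, because it lies in one component of $F_l$. Add the vertices of singleton sets $T_i$ to $F'_l$ if they are missing; these are terminals, not elements. So $F'_l$ is a Steiner forest. Its elements are exactly those whose vertices lie in $F_l$: an edge $e$ belongs to $F_l'$ if and only if $n_e\in V(F_l)$, and a non-terminal $v$ if and only if $v\in V(F_l)$. By Step 2 every element $x$ belongs to at most $c(x)$ of $F'_1,\dots,F'_q$. This is a capacity-respecting packing of $q=\lfloor k/(40QD)\rfloor$ Steiner forests, and Theorem 1 is proved. With it, the Corollary and Theorem 2 are proved as well; in particular the conjecture of Chekuri and Korula holds, without and with capacities. $\blacksquare$
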